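# Counting complex realizations of minimally rigid graphs: the lower bound $2^{n-3}$

## 1. Realizations, congruence, and Laman graphs

All graphs are finite and simple. Let $G=(V,E)$ be a graph with $n$ vertices. For $X\subseteq V$, write $i_G(X)$ for the number of edges of $G$ with both ends in $X$.

**Definition (realization).** A realization $(G,p)$ of $G$ in $\mathbb C^2$ is a map $p:V\to\mathbb C^2$. The squared distance between $u$ and $v$ is $\sum_{i=1}^2(p(u)_i-p(v)_i)^2$, with no complex conjugation. For example, the points $(0,0)$ and $(1,\mathrm i)$ are distinct and have squared distance $1+\mathrm i^2=0$.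

**Definition (equivalent, congruent).** Two realizations $(G,p)$ and $(G,q)$ are equivalent if they give the same squared distance for every edge $uv\in E$. They are congruent if they give the same squared distance for every pair of vertices. For example, let $K_4-e$ have vertices $1,2,3,4$ and all edges except $34$. Put $1,2,3$ at $(0,0),(2,0),(1,1)$. Placing $4$ at $(1,2)$ or at $(1,-2)$ gives two equivalent realizations. They are not congruent, since the squared distance from $3$ to $4$ is $1$ in the first and $9$ in the second.

**Definition (generic).** A realization is generic if its $2n$ coordinates are algebraically independent over $\mathbb Q$, that is, if they satisfy no nonzero polynomial equation with rational coefficients. The realization in the previous example is not generic, since it has rational coordinates. The points $(t_1,t_2),(t_3,t_4)$ form a generic realization of $K_2$ exactly when $t_1,\dots,t_4$ are algebraically independent.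

**Definition (rigid, minimally rigid, Laman).** A graph is rigid in the plane if its generic realizations in the plane have no continuous deformation that keeps all edge lengths, other than through congruent realizations. It is minimally rigid if it is rigid and deleting any edge destroys rigidity. Equivalently, it is a Laman graph: it has $2n-3$ edges and every subgraph on $k\ge2$ vertices has at most $2k-3$ edges. We use only this count, so "Laman" and "minimally rigid" mean the same thing for us.

The graphs $K_2$, $K_3$ and $K_4-e$ are Laman. A $4$-cycle is not, since it has $4<5$ edges, and $K_4$ is not, since it has $6>5$. The triangular prism $P$ consists of two disjoint triangles $a_1a_2a_3$, $b_1b_2b_3$ and the edges $a_ib_i$. It has $9=2\cdot6-3$ edges. Removing one vertex leaves $6\le7$ edges, removing two leaves at most $9-5=4\le5$, three vertices carry at most $3$ edges, and two carry at most $1$. So $P$ is Laman.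

**Definition (the number $\mathrm{comp}$).** For a rigid graph $G$ and a generic realization $(G,p)$, let $\mathrm{comp}(G)$ be the number of congruence classes of realizations $(G,q)$ in $\mathbb C^2$ that are equivalent to $(G,p)$. This number does not depend on the choice of the generic $p$. In $K_2$ and $K_3$ every pair of vertices is an edge, so equivalent means congruent and $\mathrm{comp}(K_2)=\mathrm{comp}(K_3)=1$. For the prism we take as given that $\mathrm{comp}(P)=12$.

Now the question can be asked. We build a generic framework from a minimally rigid graph and are told only its edge lengths. In how many essentially different ways, over $\mathbb C$, can it be reassembled? Conjecture 7 in the volume cited as "Proceedings of the" (https://real.mtak.hu/80732/1/jXaio4T11ygd57.pdf) says: at least $2^{n-3}$. This is true.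

**Theorem 1.** If $G$ is minimally rigid with $n\ge2$ vertices, then $\mathrm{comp}(G)\ge2^{n-3}$.

For a Laman graph $G$ with $n\ge3$ vertices put $\rho(G)=\mathrm{comp}(G)/2^{n-3}$. For example $\rho(K_3)=1$ and $\rho(P)=12/2^3=3/2$. Theorem 1 says $\rho\ge1$, and it can be strengthened.

**Theorem 2.** Let $n\ge 3$.

(a) For every $n\ge3$ there are Laman graphs on $n$ vertices with $\rho(G)=1$, for example every graph obtained from $K_2$ by repeatedly adding a vertex of degree $2$.

(b) If $H_1,\dots,H_k$ are pairwise edge-disjoint Laman subgraphs of a Laman graph $G$ on $n$ vertices, each with at least $3$ vertices, then $\rho(G)\ge\prod_i\rho(H_i)$. In particular $\mathrm{comp}(G)\ge2^{\,n-|V(H)|}\,\mathrm{comp}(H)$ for every Laman subgraph $H$ with at least $3$ vertices. If $\mathrm{comp}(G)=2^{n-3}$, then $\mathrm{comp}(H)=2^{|V(H)|-3}$ for all such $H$. If $G$ contains $k$ edge-disjoint triangular prisms, then $\mathrm{comp}(G)\ge(3/2)^k\,2^{n-3}$.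

## 2. Two, three and four vertices by hand

For $n=2$ the bound is $1\ge\frac12$. For $n=3$ the only Laman graph is $K_3$, and the bound is $1\ge1$.

For $n=4$ a Laman graph has $5$ edges, so it is $K_4-e$, with $34$ missing. Let $p$ be generic. The squared distance of the edge $12$ is nonzero; write it as $c^2$. The isometries of $\mathbb C^2$ act transitively on vectors of a given nonzero squared length, so every equivalent realization is congruent to one with vertex $1$ at $(0,0)$ and vertex $2$ at $(c,0)$. Write vertex $v\in\{3,4\}$ as $(x_v,y_v)$. The two edges at $v$ prescribe $x_v^2+y_v^2$ and $(x_v-c)^2+y_v^2$. Their difference determines $x_v$, and then $y_v^2$ is determined. It is nonzero because $p$ is generic. So there are four solutions $(\pm y_3,\pm y_4)$. The reflection $y\mapsto-y$ pairs them up, and the solutions $(y_3,y_4)$ and $(y_3,-y_4)$ are not congruent, since they have different values of $(y_3-y_4)^2$. Hence $\mathrm{comp}(K_4-e)=2=2^{4-3}$.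

This shows the shape to expect: $n-2$ independent sign choices and one global reflection.

## 3. What a vertex of degree three does to the count

A Laman graph with at least three vertices has a vertex $v$ of degree $2$ or $3$ (Lemma 2 below), so the first thing to try is induction on $n$. If $\deg v=2$, then $G-v$ is Laman, and $v$ is one of two intersection points of two circles; the count doubles exactly (proved in Section 8).

Suppose $\deg v=3$, with neighbors $a,b,c$. Then $H=G-v$ has one edge too few, and for a suitable nonadjacent pair, say $a,b$, the graph $H'=H+ab$ is Laman (Lemma 3). Think of the realizations of $H$ with the given edge lengths, up to congruence, as a one-parameter family. The induction hypothesis on $H'$ counts the members of this family at which the squared distance of $a$ and $b$ has a prescribed value. What we need is the number of members at which a point $v$ exists with prescribed distances to all of $a,b,c$, which is a condition of a different kind, on the three mutual distances of $a,b,c$. The induction hypothesis does not compare the two counts, and this is where the argument stops.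

The ratio of the two counts does vary. Take $K_4-e$ and remove vertex $1$, of degree $3$: here $H'=K_3$, and the count goes from $1$ to $2$. In the prism remove $a_1$, whose neighbors are $a_2,a_3,b_1$, and add $a_2b_1$. The result $H'$ is the triangle $b_1b_2b_3$, then $a_2$ joined to $b_1,b_2$, then $a_3$ joined to $a_2,b_3$. By Theorem 2(a) its count is $4$, while $\mathrm{comp}(P)=12$. The ratio is $2$ in the first case and $3$ in the second.

So we do not count by induction. We find $2^{n-2}$ realizations at once, near a very special realization. The same induction on degree-$2$ and degree-$3$ vertices will return later, for a statement in which nothing has to be counted.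

## 4. Collinear realizations and $n-2$ quadratic forms

For a vector $z\in\mathbb C^V$ and an edge $e=ij$ with a fixed orientation, write $z_e=z_i-z_j$. Let $f:\mathbb C^{2n}\to\mathbb C^E$ be the squared edge-length map.

Place all vertices on a line: $p_v=(u_v,0)$, where $u\in\mathbb C^V$ has algebraically independent coordinates. The plan is to perturb the edge lengths slightly and count the realizations that emerge near this point. The implicit function theorem does not apply directly, because the derivative of $f$ there is $(\dot x,\dot y)\mapsto(2u_e\dot x_e)_e$. It does not see $\dot y$ at all, and its rank is at most $n-1$, which is less than $2n-3$ when $n\ge3$.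

The coordinate $y$ enters only through squares. So if the squared lengths change by order $\varepsilon^2$, then $y$ should move by order $\varepsilon$ and $x$ by order $\varepsilon^2$. Put
$$p_v=(u_v+\varepsilon^2\xi_v,\ \varepsilon\eta_v),\qquad \Psi_\varepsilon(\xi,\eta)_e=2u_e\xi_e+\eta_e^2+\varepsilon^2\xi_e^2. \tag{1}$$
Then $(u_e+\varepsilon^2\xi_e)^2+\varepsilon^2\eta_e^2=u_e^2+\varepsilon^2(2u_e\xi_e+\eta_e^2)+\varepsilon^4\xi_e^2$, that is,
$$f(p)_e=u_e^2+\varepsilon^2\,\Psi_\varepsilon(\xi,\eta)_e. \tag{2}$$

After division by $\varepsilon^2$ we may set $\varepsilon=0$ and are left with $2u_e\xi_e+\eta_e^2=\mu_e$. The unknown $\xi$ can be eliminated by the following standard fact.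

**Fact 1 (cycles).** Let $G$ be connected and let $w$ assign to each oriented edge a number with $w_{ij}=-w_{ji}$. There is $z\in\mathbb C^V$ with $w_e=z_e$ for all edges if and only if the signed sum of $w$ around every cycle is $0$. Then $z$ is unique up to an additive constant: $z_i-z_j$ is the signed sum of $w$ along any path from $j$ to $i$. These conditions amount to $|E|-(n-1)$ independent linear equations on $w$ with rational coefficients.

Apply this to $w_e=(\mu_e-\eta_e^2)/u_e=2\xi_e$. A Laman graph has $|E|-(n-1)=n-2$, so we get $n-2$ quadratic equations for $\eta$. We shall normalize $\eta_1=\eta_2=0$ for two chosen vertices, which leaves $n-2$ unknowns. By Bézout one expects $2^{n-2}$ solutions, and the global reflection $\eta\mapsto-\eta$ reduces this to $2^{n-3}$ classes.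

For the triangle, there is one cycle, and with $\eta_1=\eta_2=0$ the quadratic part is
$$\eta_3^2\Bigl(\frac1{u_2-u_3}+\frac1{u_3-u_1}\Bigr)=\eta_3^2\,\frac{u_2-u_1}{(u_2-u_3)(u_3-u_1)},$$
a nonzero multiple of $\eta_3^2$. For $K_4-e$ the two triangles $123$ and $124$ give nonzero multiples of $\eta_3^2$ and $\eta_4^2$, hence $4$ solutions for generic right-hand sides and $2$ classes, in agreement with Section 2.

The Bézout count is exact only if there are no solutions at infinity, that is, if the $n-2$ quadratic forms vanish together only at $\eta=0$. A common zero is an $\eta$ for which some $\xi$ satisfies $\eta_e^2=-2u_e\xi_e$ on all edges. With $h=\eta$ and $s=-2\xi$ this is the system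
$$(h_i-h_j)^2=(u_i-u_j)(s_i-s_j)\qquad\text{for all } ij\in E. \tag{3}$$
It always has the solutions $h=\theta u$, $s=\theta^2u$ up to constants, and the normalization $\eta_1=\eta_2=0$ excludes those unless $\theta=0$. The heart of the proof is that there are no others. Sections 5 and 6 prove this.

## 5. Vertices of degree two and three

In this section $G$ is a Laman graph with $n\ge3$ vertices. (For $K_2$ both degrees are $1$, so Lemma 2 would fail there.) A vertex set of size $k\ge1$ induces at most $2k-2$ edges: if $k\ge 2$ it induces at most $2k-3$, and if $k=1$ none.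

**Lemma 1.** $G$ is connected, and $G-ab$ is connected for every edge $ab$.

**Proof.** If $V$ splits into nonempty parts of sizes $k$ and $n-k$ with no edge between them, then $|E|\le(2k-2)+(2(n-k)-2)=2n-4<2n-3$, a contradiction. Now suppose the $2n-4$ edges of $G-ab$ lie inside two nonempty parts with none between. If both parts have size at least $2$, there are at most $(2k-3)+(2(n-k)-3)=2n-6$ edges. If one part is a single vertex, there are at most $2(n-1)-3=2n-5$. Both are less than $2n-4$. $\square$

**Lemma 2.** Every vertex has degree at least $2$, and some vertex has degree $2$ or $3$. If $\deg v=2$, then $G-v$ is Laman.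

**Proof.** $G-v$ has $n-1\ge2$ vertices, so at most $2n-5$ edges, and $\deg v\ge(2n-3)-(2n-5)=2$. The average degree is $(4n-6)/n<4$, so some degree is at most $3$. If $\deg v=2$, then $G-v$ has $2n-5=2(n-1)-3$ edges, and its subgraphs satisfy the Laman bound because they are subgraphs of $G$. $\square$

**Definition (tight set).** A set $X\subseteq V$ with $|X|\ge2$ is tight if $i_G(X)=2|X|-3$. The two ends of an edge form a tight set, and so do the vertices of a triangle. Two nonadjacent vertices do not.

**Lemma 3.** Let $v$ have degree $3$ with neighbors $a,b,c$. Then some pair of neighbors, say $a,b$ after relabeling, is nonadjacent and $G-v+ab$ is Laman.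

**Proof.** $G-v$ has $2n-6=2(n-1)-4$ edges. Hence, for a nonadjacent pair $a,b$, the graph $G-v+ab$ has the right number of edges, and it fails to be Laman only if some set $X\subseteq V-v$ containing $a,b$ is tight in $G$. If $a,b$ are adjacent, then $X=\{a,b\}$ is tight. So if the lemma fails, each pair of neighbors lies in a tight subset of $V-v$. Choose such sets $X_{ab},X_{bc},X_{ac}$.

First, no $U\subseteq V-v$ containing $a,b,c$ has $i_G(U)\ge2|U|-3$. Otherwise $U\cup\{v\}$ would induce at least $2|U|$ edges, more than the allowed $2(|U|+1)-3=2|U|-1$.

Second, suppose two of the three sets, $X$ and $Y$, share at least two vertices. Every edge inside $X$ or inside $Y$ lies inside $X\cup Y$, and it is counted twice only if it lies inside $X\cap Y$. So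
$$i_G(X\cup Y)\ge i_G(X)+i_G(Y)-i_G(X\cap Y)\ge(2|X|-3)+(2|Y|-3)-(2|X\cap Y|-3)=2|X\cup Y|-3 .$$
Since $X\cup Y$ contains $a,b,c$, this contradicts the first point.

Hence any two of the sets meet in at most one vertex, so $X_{ab}\cap X_{bc}=\{b\}$, $X_{ab}\cap X_{ac}=\{a\}$, $X_{bc}\cap X_{ac}=\{c\}$, and the triple intersection is empty. Let $U$ be the union; then $|U|=|X_{ab}|+|X_{bc}|+|X_{ac}|-3$. No edge lies inside two of the sets, so
$$i_G(U)\ge2(|U|+3)-9=2|U|-3,$$
which contradicts the first point again. $\square$

## 6. The system $(h_i-h_j)^2=(u_i-u_j)(s_i-s_j)$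

**Lemma 4 (key lemma).** Let $G$ be Laman with $n\ge2$, and let $u\in\mathbb C^V$ have coordinates algebraically independent over $\mathbb Q$. If $h,s\in\mathbb C^V$ satisfy (3), then there is $\theta\in\mathbb C$ with $h_i-h_j=\theta(u_i-u_j)$ and $s_i-s_j=\theta^2(u_i-u_j)$ for all $i,j\in V$.

Solutions of this form are called trivial. On a connected graph a solution is trivial as soon as $h\in\mathrm{span}(\mathbf 1,u)$, because $h_e=\theta u_e$ and (3) give $s_e=\theta^2u_e$ on edges, and then on all pairs by adding along paths.

It is not enough that the $u_i$ are distinct. On the prism put $u_{a_i}=i$ and $u_{b_i}=w_i=i/(1+i)$ for $i=1,2,3$, so the six values are $1,2,3,\frac12,\frac23,\frac34$. Put $h=s=0$ on the $a_i$, and $h_{b_i}=w_i$, $s_{b_i}=w_i-1$. Then (3) holds on both triangles, and on $a_ib_i$ we have $(w_i-i)(w_i-1)=\frac{-i^2}{1+i}\cdot\frac{-1}{1+i}=w_i^2$. This solution is not trivial: $h$ vanishes at three vertices with distinct $u$ but is not zero. So the proof must use the algebraic independence.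

**Symmetries.** For $\theta,c,c'\in\mathbb C$ and $\kappa\in\mathbb C^*$, the replacement
$$\tilde h=\kappa(h-\theta u-c\mathbf 1),\qquad \tilde s=\kappa^2(s-2\theta h+\theta^2u-c'\mathbf 1) \tag{4}$$
preserves (3) with the same $u$, because $(h_e-\theta u_e)^2=h_e^2-2\theta u_eh_e+\theta^2u_e^2=u_e(s_e-2\theta h_e+\theta^2u_e)$. If $h_i-h_j=\varphi(u_i-u_j)$ and $s_i-s_j=\varphi^2(u_i-u_j)$, then $\tilde h_i-\tilde h_j=\kappa(\varphi-\theta)(u_i-u_j)$ and $\tilde s_i-\tilde s_j=\kappa^2(\varphi-\theta)^2(u_i-u_j)$, so triviality is preserved. The inverse of (4) has the same form (with parameters $1/\kappa$ and $-\kappa\theta$ and suitable constants), so non-triviality is preserved too.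

**Geometric form.** Put $P_i=(u_i,s_i,h_i)\in\mathbb C^3$ and $\omega(u,s,h)=us-h^2$, with bilinear form $\langle P,P'\rangle=\frac12(us'+u's)-hh'$, which is nondegenerate. Then (3) says $\omega(P_i-P_j)=0$ for every edge. For a trivial solution all $P_i$ lie on one line of direction $(1,\theta^2,\theta)$, and indeed $\omega(1,\theta^2,\theta)=0$.

A subspace $W$ on which $\omega$ vanishes identically satisfies $W\subseteq W^\perp$, so $\dim W\le3-\dim W$ and $\dim W\le1$. This gives:

**Lemma 5.** A line $\ell\subset\mathbb C^3$ contained in the cone $\{P:\omega(P-P_w)=0\}$ passes through $P_w$.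

**Proof.** Let $\ell=\{P_0+td\}$ with $d\ne0$. Since $\omega(P_0-P_w+td)=0$ for all $t$, the coefficients $\omega(P_0-P_w)$, $2\langle P_0-P_w,d\rangle$ and $\omega(d)$ vanish, so $\omega$ vanishes on $\mathrm{span}(P_0-P_w,d)$. This span has dimension $1$, so $P_0-P_w\in\mathbb Cd$ and $P_w\in\ell$. $\square$

We also use two textbook facts.

**Fact 2.** Let $F\subset\mathbb C$ be a finitely generated field. If $t\in\mathbb C$ has a finite orbit under $\mathrm{Aut}(\mathbb C/F)$, then $t$ is algebraic over $F$. (If $t$ is transcendental over $F$, then for each $k\in\mathbb N$ the map $t\mapsto t+k$ extends to an automorphism of $\mathbb C$ over $F$, so the orbit is infinite.)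

**Fact 3.** Let $Z\subseteq\mathbb C^m$ be Zariski closed and irreducible with $0\in Z$, and let $g$ be a polynomial with $g(0)=0$. Then every irreducible component of $Z\cap\{g=0\}$ through $0$ has dimension at least $\dim Z-1$.

**Proof of Lemma 4.** Induction on $n$. For $n=2$ put $\theta=(h_1-h_2)/(u_1-u_2)$; then $s_1-s_2=(h_1-h_2)^2/(u_1-u_2)=\theta^2(u_1-u_2)$. Let $n\ge3$.

**Step 1: a trivial solution extends only trivially.** This step handles the return from $G-v$ to $G$. Let $v$ have neighbors $a\ne b$, perhaps among others, and suppose the solution restricted to $V-v$ is trivial. We claim it is trivial on $V$. On $V-v$ we have $h=\theta u+c$ and $s=\theta^2u+c''$ for constants $c,c''$. Applying (4) on all of $V$ with this $\theta$, this $c$, $\kappa=1$ and a suitable $c'$, we may assume $h=s=0$ on $V-v$, because $s-2\theta h+\theta^2u=\theta^2u+c''-2\theta^2u-2\theta c+\theta^2u$ is constant there. The edges $va$ and $vb$ give $h_v^2=(u_v-u_a)s_v=(u_v-u_b)s_v$. Hence $(u_a-u_b)s_v=0$, so $s_v=0$ and $h_v=0$. The transformed solution is zero, so the original one is trivial.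

**Step 2: a vertex of degree two.** If some vertex $v$ has degree $2$, then $G-v$ is Laman by Lemma 2, the restriction to $V-v$ is trivial by induction, and Step 1 finishes.

Otherwise, by Lemma 2, there is $v$ of degree $3$, and by Lemma 3 we may label its neighbors $a,b,c$ so that $ab\notin E$ and, with $H=G-v$, the graph $H'=H+ab$ is Laman. Here $n\ge4$, so $H'$ has $n-1\ge3$ vertices, and $H=H'-ab$ is connected by Lemma 1. By Step 1 it suffices to show that the restriction to $V(H)$ is trivial. Suppose that it is not. Let $F=\mathbb Q(u_i:i\in V(H))$, and let $\bar F\subset\mathbb C$ be its algebraic closure.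

**Step 3: up to symmetry, $H$ has only finitely many solutions.** The aim is to show that the points $P_i$, $i\in V(H)$, can be assumed to have coordinates in $\bar F$. Fix distinct $o,o'\in V(H)$. Let $B(H)$ be the set of $h\in\mathbb C^{V(H)}$ with $h_o=h_{o'}=0$ for which some $s$ satisfies (3) on $H$. By Fact 1, such an $s$ exists exactly when the signed sums of $h_e^2/u_e$ around the cycles of $H$ vanish. So $B(H)$ is a closed cone, defined by linear and quadratic homogeneous equations over $F$. Define $B(H')$ in the same way.

Since $H$ is connected, $s_a-s_b$ is the signed sum of $h_e^2/u_e$ along a path of $H$. Therefore the extra equation for $ab$ reads $g(h)=0$ for one quadratic form $g$ in $h$, and $B(H')=B(H)\cap\{g=0\}$. By induction applied to $H'$, every element of $B(H')$ lies in $\mathrm{span}(\mathbf 1,u)$. It vanishes at $o$ and $o'$, where $u_o\ne u_{o'}$, so it is $0$. Thus $B(H')=\{0\}$.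

Let $Z$ be an irreducible component of $B(H)$. Scaling by $\mathbb C^*$ preserves $B(H)$ and, as $\mathbb C^*$ is connected, each component. So $Z$ is a cone, and being closed it contains $0$. If $\dim Z\ge2$, then by Fact 3 the set $Z\cap\{g=0\}\subseteq B(H')$ would have dimension at least $1$, a contradiction. So $\dim Z\le1$, and $Z$ is $\{0\}$ or a line through $0$. Hence $B(H)$ is a finite union of lines through $0$, or $\{0\}$.

Since $B(H)$ is defined over $F$, the group $\mathrm{Aut}(\mathbb C/F)$ permutes these finitely many lines. If $h$ spans one of them and $h_i\ne0$, then each ratio $h_j/h_i$ has a finite orbit, so it lies in $\bar F$ by Fact 2.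

Now apply (4) on all of $V(G)$ so that $h_o=h_{o'}=0$ and $s_o=0$: take $\theta=(h_o-h_{o'})/(u_o-u_{o'})$ and suitable $c,c'$. The restriction to $V(H)$ is still non-trivial, so $h|_{V(H)}\ne0$ (if it were $0$, then $s_e=0$ on all edges of the connected graph $H$, and the restriction would be trivial). So we may also scale by $\kappa$ so that $h_i=1$ for some $i\in V(H)$. Then $h|_{V(H)}$ lies in $B(H)$ and has a coordinate equal to $1$, so all $h_j\in\bar F$ for $j\in V(H)$. Adding $s_e=h_e^2/u_e$ along paths from $o$ gives $s_j\in\bar F$. Thus
$$P_j\in\bar F^3\quad\text{for all }j\in V(H),\qquad\text{while } u_v\text{ is transcendental over }\bar F. \tag{5}$$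

The point $P_v=(u_v,s_v,h_v)$ lies on the three cones $\omega(P-P_w)=0$ for $w=a,b,c$. Two cases remain.

**Step 4: $P_a,P_b,P_c$ not collinear.** We show that $P_v$ would then be algebraic over $F$. Let $K$ be the intersection of the three cones. Subtracting the equation for $a$ from that for $b$ gives
$$\omega(P-P_b)-\omega(P-P_a)=-2\langle P,P_b-P_a\rangle+\omega(P_b)-\omega(P_a)=0,$$
an affine-linear equation over $\bar F$, and similarly for $c$. Since $P_b-P_a$ and $P_c-P_a$ are linearly independent and the bilinear form is nondegenerate, these two equations are independent. They define a line $\ell$ over $\bar F$, and $K=\ell\cap\{\omega(P-P_a)=0\}$.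

Parametrize $\ell$ over $\bar F$ by $t$. Then $\omega(P-P_a)$ becomes a polynomial in $t$ of degree at most $2$ over $\bar F$. If it is not identically zero, its roots lie in $\bar F$, so all points of $K$ are in $\bar F^3$. In particular $u_v\in\bar F$, contrary to (5). If it is identically zero, then $\ell$ lies in the cone at $P_a$, and by the linear equations also in those at $P_b$ and $P_c$. By Lemma 5, $P_a,P_b,P_c\in\ell$, contrary to the assumption of this step.

**Step 5: $P_a,P_b,P_c$ collinear.** We show that (3) then holds also for the pair $ab$. The three points are distinct, because their $u$-coordinates are. Let them lie on the line $\{P_a+\tau d\}$. The polynomial $\omega(P_v-P_a-\tau d)$ in $\tau$ has degree at most $2$, its $\tau^2$-coefficient is $\omega(d)$, and it vanishes at three distinct values of $\tau$. So it is identically zero and $\omega(d)=0$. Since $P_a-P_b$ is a multiple of $d$, we get $\omega(P_a-P_b)=0$, so the restriction to $V(H)$ solves (3) on $H'=H+ab$. By induction it is trivial, a contradiction.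

Hence the restriction to $V(H)$ is trivial, and Step 1 completes the proof. $\square$

## 7. From the quadratic forms to $2^{n-3}$ congruence classes

**Proof of Theorem 1.** For $n=2$, $\mathrm{comp}(K_2)=1\ge\frac12$. Let $n\ge3$, let $u\in\mathbb C^V$ have algebraically independent coordinates, and choose two vertices, called $1$ and $2$. Use (1) with the normalization $\xi_1=\eta_1=\eta_2=0$. There are $(n-1)+(n-2)=2n-3=|E|$ free variables.

**Step 1: for some $\mu^0$ the system $\Psi_0(\xi,\eta)=\mu^0$ has $2^{n-2}$ nondegenerate solutions.** This is the Bézout count. Let $A$ be the linear map $\xi\mapsto(2u_e\xi_e)_e$ on $\{\xi_1=0\}$. It is injective, since $G$ is connected and all $u_e\ne0$. So its image has codimension $(2n-3)-(n-1)=n-2$. Let $R:\mathbb C^E\to\mathbb C^{n-2}$ be a surjective linear map with kernel $\operatorname{im}A$. By Fact 1 we may take the signed sums of $m_e/u_e$ over the cycles in a basis of the cycle space. Put $Q(\eta)=R\bigl((\eta_e^2)_e\bigr)$, which consists of $n-2$ quadratic forms in the $n-2$ variables $\eta_v$, $v\ne1,2$. Then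
$$\Psi_0(\xi,\eta)=\mu\iff Q(\eta)=R\mu\ \text{ and }\ \xi=A^{-1}\bigl(\mu-(\eta_e^2)_e\bigr). \tag{6}$$

If $Q(\eta)=0$, then $-(\eta_e^2)_e\in\operatorname{im}A$, so there is $\xi$ with $2u_e\xi_e=-\eta_e^2$ for all $e$. Lemma 4 with $h=\eta$ and $s=-2\xi$ gives $\eta_i-\eta_j=\theta(u_i-u_j)$ for all $i,j$. From $\eta_1=\eta_2=0$ we get $\theta=0$ and then $\eta=0$. So $Q$ has only the trivial zero.

Let $c\in\mathbb C^{n-2}$. In $\mathbb P^{n-2}$ the quadrics $Q_j(\eta)=c_jt^2$ have no common point with $t=0$. A projective variety of positive dimension meets every hyperplane, so they have finitely many common points, all in the affine part $t\neq 0$. By Bézout's theorem there are exactly $2^{n-2}$, counted with multiplicity, and the multiplicity is $1$ where the Jacobian is invertible. By Sard's theorem there is a regular value $c$ of $Q:\mathbb C^{n-2}\to\mathbb C^{n-2}$. For it, $Q(\eta)=c$ has $2^{n-2}$ distinct solutions, all with invertible Jacobian.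

Choose $\mu^0$ with $R\mu^0=c$. By (6) we obtain $2^{n-2}$ solutions $(\xi^k,\eta^k)$ of $\Psi_0=\mu^0$. Each is nondegenerate: if $A\dot\xi+(2\eta_e\dot\eta_e)_e=0$, applying $R$ gives $dQ_\eta(\dot\eta)=0$, so $\dot\eta=0$. Then $A\dot\xi=0$ and $\dot\xi=0$.

**Step 2: these solutions persist for small $\varepsilon\ne0$.** We now leave the collinear realization. By the implicit function theorem at $(\varepsilon,\mu)=(0,\mu^0)$ there are $\delta>0$ and continuous functions $(\xi^k,\eta^k)(\varepsilon,\mu)$ for $k=1,\dots,2^{n-2}$, defined for $|\varepsilon|<\delta$, $|\mu-\mu^0|<\delta$, with $\Psi_\varepsilon(\xi^k,\eta^k)=\mu$ and invertible Jacobian of $\Psi_\varepsilon$. After shrinking $\delta$ they are pairwise distinct for each $(\varepsilon,\mu)$, and $|\varepsilon^2\xi^k_2|<\frac12|u_2-u_1|$. Fix $\varepsilon\ne0$ with $|\varepsilon|<\delta$, and let $p^k(\mu)$ be the realization given by (1). By (2), for every $\lambda$ in the nonempty open set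
$$\Lambda=\bigl\{(u_e^2+\varepsilon^2\mu_e)_e:\ |\mu-\mu^0|<\delta\bigr\}\subset\mathbb C^E$$
the fiber $f^{-1}(\lambda)$ contains $p^1(\mu),\dots,p^{2^{n-2}}(\mu)$ for the corresponding $\mu$.

**Step 3: a congruence class contains at most two of the $p^k(\mu)$.** Only the reflection may identify our solutions. Let $q=p^k(\mu)$ and $q'=p^l(\mu)$ be congruent. Then $q_1=q_1'=(u_1,0)$, $q_2=(u_1+c,0)$ and $q'_2=(u_1+c',0)$ with $c^2=c'^2$. Both $c$ and $c'$ are at distance less than $\frac12|u_2-u_1|$ from $u_2-u_1$. Hence $c+c'\ne0$, so $c=c'$, and $c\ne0$. Write $q_v=(u_1+\alpha_v,\beta_v)$ and $q'_v=(u_1+\alpha'_v,\beta'_v)$. Comparing squared distances to vertices $1$ and $2$,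
$$\alpha_v^2+\beta_v^2=\alpha_v'^2+\beta_v'^2,\qquad(\alpha_v-c)^2+\beta_v^2=(\alpha'_v-c)^2+\beta_v'^2.$$
Subtracting gives $2c\alpha_v=2c\alpha'_v$, so $\alpha=\alpha'$, and then $\beta_v^2=\beta_v'^2$ for all $v$. The squared distance of a pair $v,w$ then gives $\beta_v\beta_w=\beta'_v\beta'_w$. If $\beta=0$, then $\beta'=0$. Otherwise choose $v$ with $\beta_v\ne0$ and write $\beta'_v=\sigma\beta_v$ with $\sigma=\pm1$. Then $\beta'_w=\beta_v\beta_w/\beta'_v=\sigma\beta_w$ for all $w$. In every case $\beta'=\pm\beta$. Since $\varepsilon\ne0$, we get $\xi^l=\xi^k$ and $\eta^l=\pm\eta^k$. As the solutions are pairwise distinct, at most two indices lie in one class.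

**Step 4: passing to a generic realization.** By Steps 2 and 3, over each $\lambda\in\Lambda$ there are at least $2^{n-2}/2=2^{n-3}$ congruence classes. The set $f^{-1}(\Lambda)$ is open, and nonempty since it contains $p^1(\mu^0)$. The non-generic points of $\mathbb C^{2n}$ form a countable union of proper algebraic subsets, so generic points are dense, and there is a generic $p$ with $f(p)\in\Lambda$. For this $p$ there are at least $2^{n-3}$ congruence classes of realizations equivalent to $(G,p)$, that is, $\mathrm{comp}(G)\ge2^{n-3}$. $\blacksquare$

The same argument yields a statement needed in the next section.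

**Lemma 6.** Let $G$ be Laman with $n\ge2$ vertices. For generic $p$ the $2n-3$ numbers $f(p)_e$ are algebraically independent over $\mathbb Q$.

**Proof.** For $n=2$, $f(p)$ is the value at a generic point of a nonconstant polynomial over $\mathbb Q$, hence transcendental. Let $n\ge3$. By (2) and Step 2, the map $(\xi,\eta)\mapsto f(p)$ has invertible Jacobian at $(\xi^k,\eta^k)$, so $df$ has rank $|E|$ at $p^k$ and the image of $f$ contains a nonempty open set. Suppose $g(f(p))=0$ for some generic $p$ and some nonzero polynomial $g$ over $\mathbb Q$. Then $g\circ f$ is a polynomial over $\mathbb Q$ that vanishes at a generic point, so it is identically zero, and $g$ vanishes on a nonempty open set, a contradiction. $\square$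

## 8. Sharpness and multiplicativity over edge-disjoint subgraphs

To prove Theorem 2 we want counts that multiply exactly. For this we use the coordinates $x=p_1+\mathrm ip_2$, $y=p_1-\mathrm ip_2$ on $\mathbb C^2$, in which the squared distance of $v$ and $w$ is $(x_v-x_w)(y_v-y_w)$, and we normalize one edge.

**Definition (the set $S_G(\lambda)$).** For a Laman graph $G$ with $n\ge2$ vertices, an edge $12$ of $G$, and $\lambda\in\mathbb C^E$, put
$$S_G(\lambda)=\{(x,y):\ x_1=y_1=0,\ x_2=1,\ (x_v-x_w)(y_v-y_w)=\lambda_{vw}\text{ for all }vw\in E\}.$$
There are $1+2(n-2)=2n-3$ free coordinates, and the edge $12$ says $y_2=\lambda_{12}$. For example, $S_{K_2}(\lambda)$ is the single point with $y_2=\lambda_{12}$.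

**Fact 4.** If $(t_1,\dots,t_m)$ and $(t_1',\dots,t_m')$ are algebraically independent over $\mathbb Q$, then some $\sigma\in\mathrm{Aut}(\mathbb C)$ has $\sigma(t_i)=t'_i$ for all $i$.

**Lemma 7.** For algebraically independent $\lambda$, the number $N(G)=|S_G(\lambda)|$ is finite and independent of $\lambda$, and the $2n-3$ free coordinates of each element of $S_G(\lambda)$ are algebraically independent.

**Proof.** If $\sigma\in\mathrm{Aut}(\mathbb C)$ maps $\lambda$ to $\lambda'$, it maps $S_G(\lambda)$ bijectively onto $S_G(\lambda')$; by Fact 4 the size does not depend on $\lambda$. The $2n-3$ algebraically independent numbers $\lambda_e$ lie in the field generated by the $2n-3$ free coordinates of an element, so these coordinates are algebraically independent. If $S_G(\lambda)$ were infinite, it would have a component of positive dimension and be uncountable, while only countably many points have all coordinates algebraic over $\mathbb Q(\lambda)$. So some point would have coordinates of positive transcendence degree over $\mathbb Q(\lambda)$. Its $2n-3$ free coordinates would then generate a field of transcendence degree at least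 $2n-2$ over $\mathbb Q$, which is impossible. $\square$

**Lemma 8.** $N(K_2)=1$, and $N(G)=2\,\mathrm{comp}(G)$ for $n\ge3$. In particular, $N(G)$ does not depend on the chosen edge $12$, and $N(G)>0$.

**Proof.** The first claim is the example above. Let $n\ge3$, let $p$ be generic and $\lambda=f(p)$, which is algebraically independent by Lemma 6. The elements of $S_G(\lambda)$ are realizations equivalent to $p$; we show that every congruence class contains exactly two of them.

Every class meets $S_G(\lambda)$: given $q$ equivalent to $p$, translate vertex $1$ to $0$. Then $x_2y_2=\lambda_{12}\ne0$, so $x_2\ne0$, and $(x,y)\mapsto(x/x_2,\ x_2y)$ preserves all products $(x_v-x_w)(y_v-y_w)$ and moves $q$ into $S_G(\lambda)$.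

For $(x,y)\in S_G(\lambda)$ the vectors $z_v=(x_v,y_v)$ span $\mathbb C^2$. Otherwise all are multiples of $z_2=(1,y_2)$, that is, $y_v=y_2x_v$ for all $v$, and all coordinates lie in the field generated by $y_2$ and the $n-2$ numbers $x_v$, $v\ne1,2$. This has transcendence degree at most $n-1<2n-3$, contrary to Lemma 7.

Suppose two elements $z,z'$ of $S_G(\lambda)$ are congruent. Let $b$ be the bilinear form with $b(z,z)=xy$. Both have vertex $1$ at $0$, and $b(z_v,z_w)=\frac12\bigl(b(z_v,z_v)+b(z_w,z_w)-b(z_v-z_w,z_v-z_w)\bigr)$, so they have the same Gram matrix. Choose $v,w$ with $z_v,z_w$ a basis. Their Gram matrix is nonsingular, hence so is that of $z'_v,z'_w$, and these also form a basis. The linear map $T$ with $z_v\mapsto z_v'$, $z_w\mapsto z'_w$ is an isometry of $b$. Each $z'_k$ is determined by its products with $z'_v,z'_w$, so $Tz_k=z'_k$ for all $k$. An isometry of $xy$ preserves the union of the two axes $xy=0$, so $T$ is $(x,y)\mapsto(tx,t^{-1}y)$ or $(x,y)\mapsto(ty,t^{-1}x)$. Since $x_2=x_2'=1$, the first type forces $t=1$, and the second forces $t=1/y_2$. Hence $T$ is the identity or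
$$(x,y)\mapsto(y/y_2,\ y_2x).$$
The latter does map $S_G(\lambda)$ to itself (vertex $1$ stays at $0$, vertex $2$ goes to $(1,y_2)$, and products are preserved), it preserves congruence classes, and it has no fixed point in $S_G(\lambda)$, since a fixed point would have $y_v=y_2x_v$ for all $v$. So each class contains exactly two elements of $S_G(\lambda)$. $\square$

As a check, Lemma 8 says $N(K_3)=2$ and $N(P)=24$.

**Lemma 9 (substitution).** Let $H\subseteq G$ be a Laman subgraph of the Laman graph $G$ that contains the edge $12$. Then $N(G)=N(H)\cdot e$, where $e$ depends only on $V$, $V(H)$, $E(G)\setminus E(H)$ and the vertices $1,2$.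

**Proof.** Let $\lambda$ be algebraically independent and let $m=|V(H)|$. Restriction to $V(H)$ maps $S_G(\lambda)$ to $S_H(\lambda|_{E(H)})$. Take $(x',y')\in S_H(\lambda|_{E(H)})$. By Lemma 7 its $2m-3$ free coordinates are algebraically independent. They generate a field that contains $\mathbb Q(\lambda|_{E(H)})$ and has the same transcendence degree $2m-3$, so the two fields have the same algebraic closure. Hence these coordinates, together with the $(2n-3)-(2m-3)$ numbers $\lambda_e$, $e\in E(G)\setminus E(H)$, form an algebraically independent $(2n-3)$-tuple. The extensions of $(x',y')$ to an element of $S_G(\lambda)$ are the solutions of a polynomial system over $\mathbb Q$ with this tuple as parameters, in which only the edges outside $H$ occur. By Fact 4 the number $e$ of solutions is the same for every algebraically independent parameter tuple. So each element of $S_H(\lambda|_{E(H)})$ has exactly $e$ extensions, and $e$ depends only on the listed data. $\square$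

**Lemma 10.** Let $G$ be Laman with $n\ge3$ and let $v$ have degree $2$. Then $N(G)=2N(G-v)$.

**Proof.** By Lemma 2, $H=G-v$ is Laman; choose an edge $12$ in it and apply Lemma 9. We must show $e=2$. Let $a,b$ be the neighbors of $v$. For an element of $S_H(\lambda|_{E(H)})$ put $\alpha=x_b-x_a$ and $\beta=y_b-y_a$. Each is a nonconstant affine-linear polynomial in the algebraically independent free coordinates, or, for $\alpha$ when $\{a,b\}=\{1,2\}$, the constant $\pm1$. So $\alpha,\beta\ne0$. With $X=x_v-x_a$ and $Y=y_v-y_a$ we must solve
$$XY=\lambda_{va},\qquad(X-\alpha)(Y-\beta)=\lambda_{vb}.$$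
Given the first equation, the second says $\beta X+\alpha Y=\gamma$ with $\gamma=\alpha\beta+\lambda_{va}-\lambda_{vb}$. Since $X\ne0$ and $Y=\lambda_{va}/X$, the system is equivalent to
$$\beta X^2-\gamma X+\alpha\lambda_{va}=0,\qquad Y=\lambda_{va}/X.$$
The roots $X$ are nonzero because $\alpha\lambda_{va}\ne0$. The discriminant $\gamma^2-4\alpha\beta\lambda_{va}$ is a quadratic polynomial in $\lambda_{vb}$ with leading coefficient $1$ over the field generated by the free coordinates and $\lambda_{va}$. Since $\lambda_{vb}$ is transcendental over that field, the discriminant is nonzero. So there are exactly two solutions, $e=2$. $\square$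

**Proof of Theorem 2(a).** Adding a vertex $v$ of degree $2$ to a Laman graph gives a Laman graph. The total count increases by $2$, as it should; a subgraph on $k\ge3$ vertices containing $v$ has at most $2(k-1)-3+2=2k-3$ edges; and two vertices carry at most one edge. So every graph obtained from $K_2$ by adding $n-2$ vertices of degree $2$ is Laman. By Lemma 10 and $N(K_2)=1$ it has $N=2^{n-2}$, and Lemma 8 gives $\mathrm{comp}=2^{n-3}$ for $n\ge3$. $\blacksquare$

**Proof of Theorem 2(b).** By Lemma 8, $\rho(G)=N(G)/2^{n-2}$ for $n\ge3$.

**Step 1: replace $H_1$ by a graph with $\rho=1$ on the same vertices.** This isolates the contribution of $H_1$. Let $H=H_1$, $m=|V(H)|\ge3$, and $12\in E(H)$. Let $H^0$ be a graph on $V(H)$ obtained from the edge $12$ by adding vertices of degree $2$, so $H^0$ is Laman and $N(H^0)=2^{m-2}$. Since $|E(H)|=2m-3$ is the largest number of edges allowed on $V(H)$, $G$ has no edges inside $V(H)$ other than those of $H$. Let $G_1$ be the graph on $V$ with edge set $(E(G)\setminus E(H))\cup E(H^0)$. For example, if $G=H=P$, then $m=6$ and $G_1=H^0$ is a graph with $\mathrm{comp}=8$ in place of $12$.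

**Step 2: $G_1$ is Laman.** It has $2n-3$ edges. Let $|X|\ge2$ and $Y=X\cap V(H)$, and let $i_{\rm out}$ count induced edges of $E(G)\setminus E(H)$. If $|Y|\le1$, then $i_{G_1}(X)=i_{\rm out}(X)\leq i_G(X)\le2|X|-3$. If $|Y|\ge2$, then
$$i_{\rm out}(X)\le i_{\rm out}(X\cup V(H))=i_G(X\cup V(H))-(2m-3)\le2|X\cup V(H)|-2m=2(|X|-|Y|),$$
and since $i_{H^0}(Y)\le2|Y|-3$, we get $i_{G_1}(X)\le2(|X|-|Y|)+2|Y|-3=2|X|-3$.

**Step 3: compare the counts.** Apply Lemma 9 to $H\subseteq G$ and to $H^0\subseteq G_1$. The vertex sets, the outside edges and the vertices $1,2$ are the same, so the factor $e$ is the same and $N(G)/N(H)=N(G_1)/N(H^0)=N(G_1)/2^{m-2}$. Dividing by powers of $2$,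
$$\rho(G)=\rho(H_1)\,\rho(G_1).$$

**Step 4: iterate.** The subgraphs $H_2,\dots,H_k$ share no edge with $H_1$, so they are still pairwise edge-disjoint Laman subgraphs of $G_1$. Repeating Steps 1 to 3 with $H_2$ in $G_1$, and so on (choosing a new edge $12$ each time, which is allowed because $N$ does not depend on it), we obtain a Laman graph $G_k$ on $V$ with
$$\rho(G)=\rho(H_1)\cdots\rho(H_k)\,\rho(G_k).$$
By Theorem 1, $\rho(G_k)\ge1$, so $\rho(G)\ge\prod_i\rho(H_i)$.

**Step 5: the special cases.** For $k=1$ the inequality $\rho(G)\ge\rho(H)$ reads $\mathrm{comp}(G)\ge2^{\,n-|V(H)|}\,\mathrm{comp}(H)$. If $\mathrm{comp}(G)=2^{n-3}$, then $1=\rho(G)\ge\rho(H)\ge1$ by Theorem 1 for $H$, so $\mathrm{comp}(H)=2^{|V(H)|-3}$. Finally, $\rho(P)=3/2$, so $k$ edge-disjoint prisms give $\mathrm{comp}(G)\ge(3/2)^k\,2^{n-3}$. $\blacksquare$
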